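# Two complementary cycles in highly connected multipartite tournaments

## 1. $(\alpha+1)$-strong connectivity gives two complementary cycles

**Theorem 1.** Let $D$ be a multipartite tournament with $n$ vertices and independence number $\alpha$. If $D$ is $(\alpha+1)$-strong and $n\ge 1731$, then $D$ is cycle complementary. Hence, up to isomorphism, only finitely many $(\alpha(D)+1)$-strong multipartite tournaments are not cycle complementary.

This answers, in the affirmative, a conjecture of Volkmann (2002), taken from "Classes of Directed Graphs" (doi:10.1007/978-3-319-71840-8): if a multipartite tournament $D$ is $(\alpha(D)+1)$-strong, then it is cycle complementary, unless it belongs to a finite family. We now unpack the words. All digraphs are finite, without loops or multiple arcs.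

**Definition (multipartite tournament).** A multipartite tournament is an orientation of a complete $c$-partite graph for some $c\ge2$: the vertex set is partitioned into $c$ nonempty independent sets, the *partite sets*, and any two vertices in different partite sets are joined by exactly one arc.

We write $V(x)$ for the partite set containing $x$. Two distinct vertices are non-adjacent exactly when $V(x)=V(y)$, so the independence number $\alpha(D)$ is the size of a largest partite set. We write $x\to y$ if $xy$ is an arc, and $A\Rightarrow B$ if $a\to b$ for all $a\in A$, $b\in B$. Cycles are directed, and since $D$ has no 2-cycles, every cycle of $D$ has length at least 3. For a small example take three partite sets $Y=\{y_1,y_2\}$, $S=\{s_1,s_2\}$, $R=\{r_1,r_2\}$ with $Y\Rightarrow S\Rightarrow R\Rightarrow Y$; here $\alpha=2$ and $n=6$.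

**Definition ($k$-strong).** A digraph $D$ is $k$-strong if $|V(D)|\ge k+1$ and $D-X$ is strongly connected for every $X\subseteq V(D)$ with $|X|<k$.

In the six-vertex example, deleting one vertex leaves all three sets nonempty, and then the rest is strong (every $y$ reaches all remaining $s$, these reach all $r$, these reach all $y$). Deleting $S$ leaves $R\Rightarrow Y$, which is not strong. So the example is 2-strong, that is, $\alpha$-strong, but not 3-strong.

**Definition (cycle complementary).** A digraph $D$ is cycle complementary if there are two vertex-disjoint cycles $C_1,C_2$ with $V(D)=V(C_1)\cup V(C_2)$.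

The six-vertex example is cycle complementary, by $y_1s_1r_1y_1$ and $y_2s_2r_2y_2$.

The connectivity hypothesis has one immediate consequence. If $D$ is $k$-strong, then every vertex $v$ satisfies $d^+(v),d^-(v)\ge k$. Indeed, if $d^+(v)\le k-1$, delete the out-neighbourhood of $v$; since $n\ge k+1$, at least two vertices remain, and $v$ has no out-neighbour among them, so the rest is not strong. The argument for $d^-$ is the same. A vertex of a largest partite set has exactly $n-\alpha$ neighbours, so

$$n-\alpha\ \ge\ 2k\qquad\text{whenever } D \text{ is } k\text{-strong}. \tag{1}$$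

For $k=\alpha+1$ this says $n\ge3\alpha+2$. Three partite sets have at most $3\alpha$ vertices together, so Theorem 1 is vacuous for two or three partite sets.

The proof of Theorem 1 splits into two independent jobs. A *cycle factor* is a set of disjoint cycles covering $V(D)$. The first job is to find a cycle factor with at least two cycles. The second is to bring the number of cycles down to exactly two. The second job is the following theorem, which needs only $\alpha$-strong connectivity.

**Theorem A.** Let $D$ be an $\alpha$-strong multipartite tournament, and let $n\ge1731$ or $n\ge12\alpha+4$. Then $D$ is cycle complementary if and only if it has a cycle factor with at least two cycles.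

With more work on the first job, Theorem 1 can be strengthened for $\alpha\ge2$.

**Theorem 2.** If $\alpha\ge2$, $D$ is $\alpha$-strong and $n\ge1731$ (or $n\ge\max(19,12\alpha+4)$), then $D$ is cycle complementary. This is best possible: for each $\alpha\ge2$ there are infinitely many $(\alpha-1)$-strong multipartite tournaments with independence number $\alpha$ having no cycle factor at all. For $\alpha=1$ the hypothesis "$(\alpha+1)$-strong" in Theorem 1 cannot be weakened to "$\alpha$-strong", even up to finitely many exceptions.

We use one published result, from F. R. K. Chung, W. Goddard, D. J. Kleitman, *Even cycles in directed graphs*, SIAM J. Discrete Math. 7 (1994) 474–483.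

**Theorem CGK.** Every strongly connected digraph with $n$ vertices and at least $\lfloor (n+1)^2/4\rfloor$ arcs contains a cycle of even length. (Here 2-cycles are allowed and count as even.)

Throughout, $D$ is a multipartite tournament, $n=|V(D)|$ and $\alpha=\alpha(D)$. For $x$ on a cycle $C$, let $x^+$ and $x^-$ be its successor and predecessor on $C$, $x^{++}=(x^+)^+$, $x^{+3}=(x^{++})^+$, and so on. We often write $C$ for $V(C)$. One trivial remark will be used constantly: *consecutive vertices of a cycle are adjacent, so they lie in different partite sets.*

## 2. Tournaments on five and seven vertices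

Let $\alpha=1$, so $D$ is a tournament and the hypothesis is "2-strong".

On $\mathbb Z_5$ let $i\to i+1$ and $i\to i+2$. Deleting $0$ leaves the cycle $1\to2\to3\to4\to1$ (the last step is $+2$), so by rotation this tournament is 2-strong. It has five vertices, and two disjoint cycles need six. So exceptions to the conclusion do exist.

On $\mathbb Z_7$ compare two tournaments: $T$ with $i\to i+1,i+2,i+3$, and $T'$ with $i\to i+1,i+2,i+4$. Both are 2-strong: deleting $0$ leaves $1\to2\to\dots\to6\to1$, where the last step is $+2$, and we rotate. In both, a pair of complementary cycles would have lengths 3 and 4.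

The tournament $T$ is cycle complementary: $0\to2\to4\to0$ and $1\to3\to5\to6\to1$ use only steps $1,2,3$.

The tournament $T'$ is not. Multiplication by 2 permutes $\{1,2,4\}$, so all maps $x\mapsto ax+b$ with $a\in\{1,2,4\}$ are automorphisms, and the arc $u\to u+a$ is the image of $0\to1$ under $x\mapsto ax+u$. So it suffices to look at 3-cycles through $0\to1$. The third vertex $w$ satisfies $1\to w$, so $w\in\{2,3,5\}$, and $w\to0$, so $w\in\{6,5,3\}$; thus $w\in\{3,5\}$. The complement of $\{0,1,3\}$ is $\{2,4,5,6\}$, where $6$ has no out-neighbour, since its out-neighbours are $0,1,3$. The complement of $\{0,1,5\}$ is $\{2,3,4,6\}$, where $2$ has no in-neighbour, since $2\to3,4,6$. So no 3-cycle has a complementary 4-cycle.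

## 3. Cycle factors as permutations, and the exchange digraph

Since $D$ has no loops and no 2-cycles, a cycle factor is the same thing as a permutation $\sigma$ of $V(D)$ with $v\to\sigma(v)$ for all $v$.

**Definition (exchange digraph).** For a cycle factor $\sigma$, let $D'_\sigma$ be the digraph on $V(D)$ with an arc from $v$ to $u$, written $v\rightsquigarrow u$, exactly when $v\ne u$ and $v\to\sigma(u)$ in $D$.

In words, $v\rightsquigarrow u$ means that $v$ may take over the successor of $u$. The pairs $(v,u)$ with $v\to\sigma(u)$ correspond to the arcs of $D$, because $\sigma$ is a bijection, and the $n$ pairs with $u=v$ are excluded. So $|A(D'_\sigma)|=|A(D)|-n$.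

**Lemma 1 (switching).** If $u_1\rightsquigarrow u_2\rightsquigarrow\dots\rightsquigarrow u_m\rightsquigarrow u_1$ is a cycle of $D'_\sigma$, then $\sigma\circ(u_1u_2\cdots u_m)$ is again a cycle factor. If $m$ is even, the parity of its number of cycles differs from that of $\sigma$; if $m$ is odd, the parity is the same.

*Proof.* The new permutation sends $u_i$ to $\sigma(u_{i+1})$ (indices mod $m$), and $u_i\to\sigma(u_{i+1})$ is an arc; every other $v$ still goes to $\sigma(v)$. A permutation of $n$ points with $k$ cycles (fixed points counted) has sign $(-1)^{n-k}$, and an $m$-cycle has sign $(-1)^{m-1}$. ∎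

In particular:

$$\text{if } \sigma \text{ is a Hamiltonian cycle and } D'_\sigma \text{ has an even cycle, then } D \text{ has a cycle factor with at least two cycles.} \tag{2}$$

Indeed the new number of cycles is even, hence not 1.

For an example, take $T$ from Section 2 and $\sigma(i)=i+1$. Then $v\rightsquigarrow u$ means $u+1\in\{v+2,v+3\}$, so $u\in\{v+1,v+2\}$. The steps $1,2,2,2$ add up to 7 and give the even cycle $0\rightsquigarrow1\rightsquigarrow3\rightsquigarrow5\rightsquigarrow0$. Switching sends $0\mapsto2$, $1\mapsto4$, $3\mapsto6$, $5\mapsto1$ and leaves $2\mapsto3$, $4\mapsto5$, $6\mapsto0$. The new factor is $0\to2\to3\to6\to0$ and $1\to4\to5\to1$.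

Statement (2) together with Theorem CGK will do the first job. The second job occupies Sections 4 to 8.

## 4. Merging cycles in tournaments, and why this breaks for $\alpha\ge2$

Suppose a cycle factor has too many cycles. The first thing to try is to merge two of them into one. Call two disjoint cycles $C,C'$ *mergeable* if $D[V(C)\cup V(C')]$ has a Hamiltonian cycle.

For tournaments this almost works, and it is worth seeing why only "almost". Let $D$ be a strong tournament with a cycle factor of at least two cycles. Let $t\ge2$ be the least number such that some cycle factor has exactly $t$ cycles, and suppose $t\ge3$. If two of the cycles had arcs in both directions between them, the subtournament on their union would be strong, hence Hamiltonian (a strong tournament on at least three vertices has a Hamiltonian cycle), and merging would give $t-1\ge2$ cycles. So between any two of the cycles all arcs go one way, and the cycles themselves form a tournament. It has no source, since otherwise no arc of $D$ enters the source cycle and $D$ is not strong. A tournament without directed 3-cycles is transitive and has a source, so there are three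 cycles with $C_1\Rightarrow C_2\Rightarrow C_3\Rightarrow C_1$.

Here pairwise merging stops: no two of these three can be merged. All three together can be, along any 3-cycle $a_1\rightsquigarrow a_2\rightsquigarrow a_3\rightsquigarrow a_1$ of the exchange digraph. But this turns three cycles into one, and if $t=3$ we have lost the second cycle. By Lemma 1 this is unavoidable for an odd switch, which never changes the parity. The cure is an *even* switch. For instance, let $C_i=x_iy_iz_ix_i$ be 3-cycles. Then

$$z_1\to x_1\to y_2\to z_3\to x_3\to z_1,\qquad y_1\to z_2\to x_2\to y_3\to y_1$$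

are two disjoint cycles covering $C_1\cup C_2\cup C_3$. They come from the 6-cycle $x_1\rightsquigarrow x_2\rightsquigarrow x_3\rightsquigarrow y_1\rightsquigarrow y_2\rightsquigarrow y_3\rightsquigarrow x_1$, and the same works for longer cycles, because here every $\rightsquigarrow$ from $C_i$ to $C_{i+1}$ is available.

For $\alpha\ge2$ the first step already fails: non-mergeable cycles may have arcs in both directions between them. Let $C=c_0c_1c_2$ and $C'=d_0d_1d_2$ be 3-cycles, let $c_0$ and $d_1$ be non-adjacent (partite set $W=\{c_0,d_1\}$, all other partite sets singletons), let $d_0\to c_1$, and let all other arcs between the cycles go from $C$ to $C'$. A Hamiltonian cycle on the six vertices would use the only arc $d_0c_1$ from $C'$ to $C$ exactly once. So it would traverse $C$ starting at $c_1$, as $c_1c_2c_0$, and $C'$ ending at $d_0$, as $d_1d_2d_0$, and it would need the arc $c_0\to d_1$, which is missing. So $C,C'$ are not mergeable.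

In this example the arc $y\to x$ with $y=d_0$, $x=c_1$ that goes the wrong way has $x^-=c_0$ and $y^+=d_1$ in one partite set $W$. Lemma 6 will show that this is the only way in which "all arcs go one way" can fail, with *one* set $W$ for the whole pair of cycles.

## 5. Insertion and singular vertices

**Definition (insertable).** Let $P$ be a segment (subpath, possibly a single vertex) of a path disjoint from a cycle $K$. It is *insertable* into $K$ via the arc $dd^+$ of $K$ if $d\to\mathrm{first}(P)$ and $\mathrm{last}(P)\to d^+$.

So the arc $dd^+$ can be replaced by $d\to P\to d^+$.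

**Lemma 2 (insertion).** If a path $P$ disjoint from $K$ can be partitioned into consecutive segments, each insertable into $K$, then there is a cycle with vertex set $V(P)\cup V(K)$.

*Proof.* Let the segments be $P_1,P_2,\dots$ in order. The only problem is that two segments may use the same arc. If $P_i$ and $P_j$, $i<j$, both use $dd^+$, replace $P_i,\dots,P_j$ by the single segment $P_iP_{i+1}\cdots P_j$ of $P$; since $d\to\mathrm{first}(P_i)$ and $\mathrm{last}(P_j)\to d^+$, it is insertable via $dd^+$. The number of segments drops, so after finitely many steps the arcs used are distinct, and then all segments are inserted at once. ∎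

**In the rest of Sections 5 and 6, $C$ and $C'$ are disjoint non-mergeable cycles.** For $x\in C$ and $y\in C'$,

$$\text{not both } x\to y\ \text{ and }\ y^-\to x^+, \tag{3}$$

since otherwise $x\to y\cdots y^-\to x^+\cdots x$ is a Hamiltonian cycle on $C\cup C'$. Applying (3) to $x^-$ and $y^+$ gives an equivalent form: *not both $y\to x$ and $x^-\to y^+$*. The condition is symmetric in $C$ and $C'$.

**Definition (singular).** A vertex $x\in C$ is *out-singular* if it has no in-neighbour in $C'$, *in-singular* if it has no out-neighbour in $C'$, and *singular* if one of these holds. For vertices of $C'$ the definition is the same with respect to $C$.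

No vertex is both out-singular and in-singular: $C'$ has two consecutive vertices, at most one of which is in $V(x)$, so $x$ has a neighbour in $C'$. In the six-vertex example of Section 4, $c_0$ and $c_2$ are out-singular, $d_1$ and $d_2$ are in-singular, and $c_1,d_0$ are non-singular.

**Lemma 3.** If $x\in C$ is non-singular, then either $x$ alone is insertable into $C'$, or both segments $x^-x$ and $xx^+$ are insertable into $C'$. In the latter case there is $d\in C'$ with $d\to x\to d^{++}$, $d^+\in V(x)$, $x^+\to d^+$, and $xx^+$ is insertable via $dd^+$.

*Proof.* The vertex $x$ has in-neighbours and out-neighbours on $C'$. Walk along $C'$ from an in-neighbour to the first out-neighbour $d'$, and let $d$ be the last in-neighbour before $d'$. No vertex strictly between $d$ and $d'$ is adjacent to $x$, so all of them lie in $V(x)$; as consecutive vertices lie in different partite sets, there is at most one. If $d'=d^+$, then $x$ is insertable via $dd^+$. Otherwise $d'=d^{++}$ and $d^+\in V(x)$.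

Since $x\to d^{++}$, (3) forbids $d^+\to x^+$. But $x^+\notin V(x)=V(d^+)$, so $x^+\to d^+$. With $d\to x$, the segment $xx^+$ is insertable via $dd^+$. Since $d\to x$, the second form of (3) forbids $x^-\to d^+$, and $x^-\notin V(d^+)$, so $d^+\to x^-$. With $x\to d^{++}$, the segment $x^-x$ is insertable via $d^+d^{++}$. ∎

**Lemma 4.** Both $C$ and $C'$ contain singular vertices.

*Proof.* Suppose $C=c_0c_1\cdots c_{p-1}$ has no singular vertex (indices mod $p$).

**Step 1: no vertex of $C$ is insertable alone, and $p$ is odd.** Suppose $c_i$ is insertable alone. Partition the path $c_{i+1}c_{i+2}\cdots c_i$ greedily: take the current vertex alone if it is insertable, otherwise take it together with the next vertex, which is possible by Lemma 3. The process cannot get stuck, because the last vertex $c_i$ is insertable alone. Lemma 2 with $K=C'$ makes $C,C'$ mergeable, a contradiction. So no $c_i$ is insertable alone, and by Lemma 3 every pair $c_ic_{i+1}$ is insertable. If $p$ is even, we partition $c_0\cdots c_{p-1}$ into such pairs and get the same contradiction. So $p$ is odd.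

**Step 2: $C'$ has no singular vertex.** The purpose is to be able to use Step 1 with the roles exchanged. First suppose $d\in C'$ has no in-neighbour in $C$. We claim that $d^+$ has none either. Suppose $c\to d^+$ with $c\in C$. If $d\to c$, then $c$ is insertable via $dd^+$, contrary to Step 1. Also $c\to d$ is excluded, so $c\in V(d)$. Then $c^+\notin V(d)$, hence $d\to c^+$; together with $c\to d^+$ this violates (3). This proves the claim, and iterating it around $C'$ shows that no arc goes from $C$ to $C'$. Then all vertices of $C$ are singular, a contradiction.

Now suppose $d\in C'$ has no out-neighbour in $C$. We claim that $d^-$ has none. Suppose $d^-\to c$ with $c\in C$. If $c\to d$, then $c$ is insertable via $d^-d$, contrary to Step 1. Also $d\to c$ is excluded, so $c\in V(d)$. Then $c^-\notin V(d)$, hence $c^-\to d$; together with $d^-\to c$ this violates (3). Iterating, no arc goes from $C'$ to $C$, and again all vertices of $C$ are singular, a contradiction.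

**Step 3: all of $C$ would lie in one partite set.** By Step 2, Step 1 applies with the roles exchanged: no vertex of $C'$ is insertable alone into $C$. For any $i$, take $d$ as in Lemma 3 for $x=c_i$; so $d\to c_i$, $d^+\in V(c_i)$ and $c_{i+1}\to d^+$. If $d^+\to c_{i+2}$, then $d^+$ is insertable into $C$ via $c_{i+1}c_{i+2}$, a contradiction. If $c_{i+2}\to d^+$, then the segment $c_ic_{i+1}c_{i+2}$ is insertable via $dd^+$, and the remaining $p-3$ vertices, an even number, split into insertable consecutive pairs; Lemma 2 gives a contradiction. So $c_{i+2}$ and $d^+$ are non-adjacent, that is, $c_{i+2}\in V(d^+)=V(c_i)$. This holds for all $i$, and $p$ is odd, so all $c_i$ lie in one partite set, which is impossible for consecutive vertices.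

So $C$ has a singular vertex, and by symmetry so has $C'$. ∎

**Lemma 5.** $C$ and $C'$ do not both contain out-singular vertices, and do not both contain in-singular vertices.

*Proof.* Let $x\in C$ and $y\in C'$ be out-singular. An arc between them would give one of them an in-neighbour on the other cycle, so $V(x)=V(y)$. Then $x$ is adjacent to $y^+$ and has no in-neighbour in $C'$, so $x\to y^+$. Likewise $y\to x^+$. This contradicts (3) for $x$ and $y^+$. The second claim follows by reversing all arcs. ∎

By Lemmas 4 and 5, exactly one of the following holds: all singular vertices of $C$ are out-singular and all those of $C'$ are in-singular, in which case we write $C\succ C'$; or the same with $C,C'$ exchanged, in which case $C'\succ C$. If $C\Rightarrow C'$, then $C\succ C'$. The six-vertex example of Section 4 also has $C\succ C'$.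

## 6. All backward arcs belong to one partite set

Let $C\succ C'$. An arc $y\to x$ with $y\in C'$ and $x\in C$ is called *backward*.

**Lemma 6.** Let $C\succ C'$. There is a partite set $W$ such that every backward arc $y\to x$ satisfies $x^-\in W$ and $y^+\in W$.

*Proof.* Let $y\to x$ be backward. Then $x$ has an in-neighbour in $C'$, so it is not out-singular; as all singular vertices of $C$ are out-singular, $x$ is non-singular. Likewise $y$ is not in-singular, hence non-singular. Let $s(x)$ be the last out-singular vertex before $x$ on $C$, and $t(y)$ the first in-singular vertex after $y$ on $C'$; they exist by Lemma 4.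

**Step 1: $y^+\in V(s(x))$.** This ties the backward arc to a vertex of $C$ that is determined by the position of $x$ alone. Number $C$ so that $s(x)=c_s$, $x=c_i$, and $c_{s+1},\dots,c_i$ are non-singular. Let $m\in\{s+1,\dots,i\}$ be minimal with $y\to c_m$. Suppose $V(y^+)\ne V(c_s)$. Since $c_s$ has no in-neighbour in $C'$, $c_s\to y^+$. If $m=s+1$, then $c_s\to y^+$ and $y\to c_s^+$ violate (3). If $m>s+1$, consider the cycle
$$K:\quad c_mc_{m+1}\cdots c_s\to y^+\cdots y\to c_m .$$
It contains all of $C\cup C'$ except the path $Q=c_{s+1}c_{s+2}\cdots c_{m-1}$. We insert $Q$ into $K$. By minimality of $m$, no vertex of $Q$ is dominated by $y$. So a segment of $Q$ that is insertable into $C'$ is insertable via an arc of $C'$ other than $yy^+$, which is an arc of $K$. Hence it suffices to split $Q$ into segments insertable into $C'$. Two observations do this.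

First, $c_{s+1}$ alone is insertable into $C'$: it is non-singular, so otherwise Lemma 3 says that $c_sc_{s+1}$ is insertable, which gives $c_s$ an in-neighbour in $C'$, a contradiction. Second, for two consecutive vertices of $Q$, Lemma 3 says that if at least one of them is not insertable alone, then the pair is insertable; so they either form an insertable pair or are both insertable alone.

If $|Q|$ is even, split $Q$ into consecutive pairs; if $|Q|$ is odd, take $c_{s+1}$ alone and then consecutive pairs. Split a pair into two singletons where necessary. Lemma 2 gives a Hamiltonian cycle on $C\cup C'$, a contradiction.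

**Step 2: $x^-\in V(t(y))$.** This is Step 1 in the digraph with all arcs reversed. There out-singular and in-singular are exchanged, so $C'\succ C$; the arc becomes $x\to y$, from $C$ to $C'$, and is backward; the successor of $x$ on the reversed cycle is $x^-$; and the last out-singular vertex before $y$ is $t(y)$.

**Step 3: $V(x^-)=V(y^+)$.** This connects the two ends. Otherwise $x^-$ and $y^+$ are adjacent. Since $y\to x$, the second form of (3) forbids $x^-\to y^+$, so $y^+\to x^-$ is a backward arc. Then $x^-$ is non-singular, so $s(x^-)=s(x)$. Step 1 for $y\to x$ gives $y^+\in V(s(x))$, and Step 1 for $y^+\to x^-$ gives $y^{++}\in V(s(x))$. But $y^+,y^{++}$ are consecutive, a contradiction.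

So $x^-$ and $y^+$ lie in one partite set, and it equals both $V(s(x))$ and $V(t(y))$. Call it the set of the arc $y\to x$.

**Step 4: all backward arcs have the same set.** Let $y_1\to x_1$ and $y_2\to x_2$ be backward with sets $W_1\ne W_2$. Since $x_j^-,y_j^+\in W_j$, we have $x_1\ne x_2$ and $y_1\ne y_2$. Suppose $y_1^+\to x_2^-$. This is a backward arc, so its ends are non-singular, and hence $s(x_2^-)=s(x_2)$ and $t(y_1^+)=t(y_1)$. Its set is therefore both $V(s(x_2))=W_2$ and $V(t(y_1))=W_1$, a contradiction. As $y_1^+\in W_1$ and $x_2^-\in W_2$ are adjacent, $x_2^-\to y_1^+$. By symmetry $x_1^-\to y_2^+$. Now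
$$y_1\to x_1\cdots x_2^-\to y_1^+\cdots y_2\to x_2\cdots x_1^-\to y_2^+\cdots y_1$$
is a Hamiltonian cycle on $C\cup C'$, a contradiction.

So all backward arcs have a common set $W$. If there is no backward arc, any partite set serves as $W$. ∎

## 7. Triangles and hexagons on three cycles

Let $C_1,C_2,C_3$ be pairwise disjoint and pairwise non-mergeable with $C_1\succ C_2\succ C_3\succ C_1$, indices mod 3, and let $W_i$ be the set of Lemma 6 for $C_i\succ C_{i+1}$. We use the exchange relation from Section 3 only in the forward direction: for $a\in C_i$, $b\in C_{i+1}$, $a\rightsquigarrow b$ means $a\to b^+$.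

If $a\not\rightsquigarrow b$, there are two possibilities. The pair $(a,b)$ is *zero* if $V(a)=V(b^+)$. It is *back* if $b^+\to a$; then $b^+\to a$ is a backward arc, and Lemma 6 gives $a^-\in W_i$ and $b^{++}\in W_i$. In the six-vertex example of Section 4, with $C,C'$ in place of $C_i,C_{i+1}$, the pair $(c_0,d_0)$ is zero because $d_0^+=d_1\in V(c_0)$, the pair $(c_1,d_2)$ is back because $d_2^+=d_0\to c_1$, and all other pairs satisfy $a\rightsquigarrow b$.

**Definition (triangle).** A triangle is $a_1\rightsquigarrow a_2\rightsquigarrow a_3\rightsquigarrow a_1$ with $a_i\in C_i$.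

It gives one cycle on $C_1\cup C_2\cup C_3$, namely $a_1\to a_2^+\cdots a_2\to a_3^+\cdots a_3\to a_1^+\cdots a_1$.

**Definition (hexagon).** A hexagon is $a_1\rightsquigarrow a_2\rightsquigarrow a_3\rightsquigarrow b_1\rightsquigarrow b_2\rightsquigarrow b_3\rightsquigarrow a_1$ with $a_i,b_i\in C_i$ and $a_i\ne b_i$.

It gives two disjoint cycles covering $C_1\cup C_2\cup C_3$. Indeed, cut $C_i$ into the segments $A_i=b_i^+\cdots a_i$ and $B_i=a_i^+\cdots b_i$. The arcs $a_1\to a_2^+$, $b_2\to b_3^+$, $a_3\to b_1^+$ close $A_1B_2A_3$ to a cycle, and the arcs $b_1\to b_2^+$, $a_2\to a_3^+$, $b_3\to a_1^+$ close $B_1A_2B_3$ to a cycle. The two cycles in Section 4 arose in this way, with $a_i=x_i$, $b_i=y_i$.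

The next lemma says that the relation $\rightsquigarrow$ is never far from complete.

**Lemma 7.** Let $a\in C_i$ and $b\in C_{i+1}$.

1. If $(a,b)$ is back, then $a\rightsquigarrow b^+$ and $a^-\rightsquigarrow b$.
2. $(a,b)$ and $(a,b^+)$ are not both zero; $(a,b)$ and $(a^+,b)$ are not both zero.
3. If $a\not\rightsquigarrow b$ and $a\not\rightsquigarrow b^+$, then $(a,b)$ is zero, $(a,b^+)$ is back, and $a\rightsquigarrow b^{++}$.
4. If $a\not\rightsquigarrow b$ and $a^+\not\rightsquigarrow b$, then $(a,b)$ is back, $(a^+,b)$ is zero, and $a^{++}\rightsquigarrow b$.
5. The set $N(a)=\{b\in C_{i+1}:a\rightsquigarrow b\}$ has at least $|C_{i+1}|/3\ge1$ elements, and $N^-(b)=\{a\in C_i:a\rightsquigarrow b\}$ has at least $|C_i|/3\ge1$ elements.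

*Proof.* *1.* Here $a^-,b^{++}\in W_i$, so their neighbours on the cycles, $a,a^{--},b^+,b^{+3}$, are not in $W_i$. The pair $(a,b^+)$ is not zero, since $a\notin W_i=V(b^{++})$, and not back, since that would need $b^{+3}\in W_i$. The pair $(a^-,b)$ is not zero, since $b^+\notin W_i=V(a^-)$, and not back, since that would need $a^{--}\in W_i$.

*2.* We have $V(b^+)\ne V(b^{++})$ and $V(a)\ne V(a^+)$.

*3.* If $(a,b)$ were back, part 1 would give $a\rightsquigarrow b^+$. So $(a,b)$ is zero. By part 2, $(a,b^+)$ is not zero, hence it is back, and part 1 for $(a,b^+)$ gives $a\rightsquigarrow b^{++}$.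

*4.* If $(a^+,b)$ were back, part 1 would give $a\rightsquigarrow b$. So $(a^+,b)$ is zero, and by part 2 neither $(a,b)$ nor $(a^{++},b)$ is zero. So $(a,b)$ is back. If $(a^{++},b)$ were back, part 1 would give $a^+\rightsquigarrow b$. So $a^{++}\rightsquigarrow b$.

*5.* By part 3, each of the $|C_{i+1}|$ windows of three consecutive vertices of $C_{i+1}$ contains a vertex of $N(a)$, and each vertex lies in exactly three windows. So $3|N(a)|\ge|C_{i+1}|$. The bound for $N^-(b)$ follows in the same way from part 4. ∎

**Definition (good).** A vertex $a\in C_1$ is *good* if $a^{+3}\notin W_3$.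

**Lemma 8.** Of any two consecutive vertices of $C_1$ at least one is good. If $a$ is good, then every $c\in C_3$ satisfies $c\rightsquigarrow a$ or $c\rightsquigarrow a^+$, that is, $N^-(a)\cup N^-(a^+)=C_3$.

*Proof.* The vertices $a^{+3}$ and $(a^+)^{+3}$ are consecutive, so they are not both in $W_3$. Now let $c\in C_3$ with $c\not\rightsquigarrow a$ and $c\not\rightsquigarrow a^+$. By Lemma 7.3, applied to $c\in C_3$ and $a\in C_1$, the pair $(c,a^+)$ is back. So $(a^+)^{++}=a^{+3}\in W_3$, and $a$ is not good. ∎

**Lemma 9.** Every triple $C_1\succ C_2\succ C_3\succ C_1$ as above has a triangle or a hexagon.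

*Proof.* Let $a\in C_1$ be good, put $e=a$, $f=a^+$, and suppose there is no triangle. If there were $y\in N(e)\cap N(f)$, take $z\in C_3$ with $y\rightsquigarrow z$ (Lemma 7.5). By Lemma 8, $z\rightsquigarrow e$ or $z\rightsquigarrow f$, and we would have a triangle. So $N(e)\cap N(f)=\emptyset$; both sets are nonempty by Lemma 7.5. Take $y\in N(e)$ and $z$ with $y\rightsquigarrow z$. As there is no triangle, $z\not\rightsquigarrow e$, so $z\rightsquigarrow f$ by Lemma 8. Take $y'\in N(f)$ and $z'$ with $y'\rightsquigarrow z'$. Then $z'\not\rightsquigarrow f$, so $z'\rightsquigarrow e$. Here $y\ne y'$ because $N(e)\cap N(f)=\emptyset$, and $z\ne z'$ because $z'\rightsquigarrow e$ but $z\not\rightsquigarrow e$. So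
$$e\rightsquigarrow y\rightsquigarrow z\rightsquigarrow f\rightsquigarrow y'\rightsquigarrow z'\rightsquigarrow e$$
is a hexagon. ∎

A triangle is not good enough when only three cycles are left. The next two lemmas force a hexagon: the first when one cycle is long compared to $\alpha$, the second when all three cycles are longer than an absolute constant.

**Lemma 10.** If some $|C_i|\ge4\alpha+2$, there is a hexagon.

*Proof.* The assumptions and the notion of a hexagon do not change when the indices are rotated, so let $|C_1|\ge4\alpha+2$.

**Step 1: two disjoint exchange pairs between $C_2$ and $C_3$.** We want $y\rightsquigarrow z$ and $y'\rightsquigarrow z'$ with $y\ne y'$ in $C_2$ and $z\ne z'$ in $C_3$. Suppose there are none, and let $y\rightsquigarrow z$ be any pair. Each $y'\in C_2\setminus\{y\}$ has some out-neighbour for $\rightsquigarrow$ in $C_3$ (Lemma 7.5), and by assumption it can only be $z$; so $y'\rightsquigarrow z$ and nothing else. Let $z'\in C_3\setminus\{z\}$. By Lemma 7.5 some vertex of $C_2$ is an in-neighbour of $z'$ for $\rightsquigarrow$, and it must be $y$. Then $y\rightsquigarrow z'$ and $y'\rightsquigarrow z$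 are disjoint pairs, a contradiction.

**Step 2: connecting them through $C_1$.** Let $U=\{u\in C_1:u\rightsquigarrow y,\ z'\rightsquigarrow u\}$. If $u\not\rightsquigarrow y$, then $u\in V(y^+)$ (zero) or $u^-\in W_1$ (back). If $z'\not\rightsquigarrow u$, then $u^+\in V(z')$ (zero) or $u^{++}\in W_3$ (back). Each of these four conditions holds for at most $\alpha$ vertices $u$, so $|U|\ge|C_1|-4\alpha\ge2$. In the same way $U'=\{v\in C_1:v\rightsquigarrow y',\ z\rightsquigarrow v\}$ has at least two elements. Choose $u\in U$ and $v\in U'\setminus\{u\}$. Then $u\rightsquigarrow y\rightsquigarrow z\rightsquigarrow v\rightsquigarrow y'\rightsquigarrow z'\rightsquigarrow u$ is a hexagon. ∎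

**Lemma 11.** If $|C_1|,|C_2|,|C_3|\ge72$, there is a hexagon.

*Proof.* Suppose there is none. Let $q=|C_2|$ and $r=|C_3|$. In this proof an *edge* is a pair $y\rightsquigarrow z$ with $y\in C_2$, $z\in C_3$.

**Step 1: four good vertices.** Take four disjoint blocks of three consecutive vertices of $C_1$. By Lemma 8, one of the first two vertices of each block is good. This gives good $a_1,\dots,a_4$ such that the sets $\{a_j,a_j^+\}$ are pairwise disjoint.

**Step 2: near each $a_j$ there is a vertex at which almost every path closes up.** We claim: for each $j$ there are $g_j\in\{a_j,a_j^+\}$ and a set $X_j$ with $|X_j\cap C_2|\le1$ and $|X_j\cap C_3|\le1$ such that every edge $y\rightsquigarrow z$ avoiding $X_j$ with $g_j\rightsquigarrow y$ satisfies $z\rightsquigarrow g_j$.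

Put $e=a_j$, $f=a_j^+$. Let $\mathcal P$ be the set of edges $y\rightsquigarrow z$ with $y\in N(e)$, $z\in N^-(f)$, and $\mathcal Q$ the set of edges with $y\in N(f)$, $z\in N^-(e)$. Disjoint edges $y\rightsquigarrow z$ in $\mathcal P$ and $y'\rightsquigarrow z'$ in $\mathcal Q$ would give the hexagon $e\rightsquigarrow y\rightsquigarrow z\rightsquigarrow f\rightsquigarrow y'\rightsquigarrow z'\rightsquigarrow e$. So every edge of $\mathcal P$ meets every edge of $\mathcal Q$.

If $\mathcal P=\emptyset$, then an edge with $y\in N(e)$ has $z\notin N^-(f)$, so $z\in N^-(e)$ by Lemma 8; take $g_j=e$ and $X_j=\emptyset$. If $\mathcal P$ contains an edge $y_0\rightsquigarrow z_0$, put $X_j=\{y_0,z_0\}$ and $g_j=f$. An edge avoiding $X_j$ is not in $\mathcal Q$; so if it has $y\in N(f)$, then $z\notin N^-(e)$, hence $z\in N^-(f)$ by Lemma 8. This proves the claim.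

**Step 3: two of the $g_j$ share enough out-neighbours.** By Lemma 7.5, $|N(g_j)|\ge q/3$. A vertex lying in $m\ge1$ of the four sets $N(g_j)$ lies in $\binom m2\ge m-1$ pairwise intersections, so
$$\sum_{j<k}|N(g_j)\cap N(g_k)|\ \ge\ \sum_j|N(g_j)|-q\ \ge\ \tfrac{4q}3-q=\tfrac q3 .$$
There are six pairs, so $|N(g_j)\cap N(g_k)|\ge q/18\ge4$ for some $j<k$. By Step 1, $g_j\ne g_k$.

**Step 4: the hexagon.** The set $X_j\cup X_k$ has at most two vertices in $C_2$ and at most two in $C_3$. So we can choose distinct $y,y'\in(N(g_j)\cap N(g_k))\setminus(X_j\cup X_k)$. Each of $y,y'$ has at least $r/3-2\ge2$ out-neighbours for $\rightsquigarrow$ in $C_3\setminus(X_j\cup X_k)$, so we can choose distinct $z,z'$ there with $y\rightsquigarrow z$ and $y'\rightsquigarrow z'$. Since $g_k\rightsquigarrow y$, the claim for $k$ gives $z\rightsquigarrow g_k$. Since $g_j\rightsquigarrow y'$, the claim for $j$ gives $z'\rightsquigarrow g_j$. Hence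
$$g_j\rightsquigarrow y\rightsquigarrow z\rightsquigarrow g_k\rightsquigarrow y'\rightsquigarrow z'\rightsquigarrow g_j$$
is a hexagon, a contradiction. ∎

## 8. From many cycles to two: proof of Theorem A

If $D$ is cycle complementary, the two cycles form a cycle factor with two cycles. For the converse, let $D$ be $\alpha$-strong with a cycle factor of at least two cycles, and let $t\ge2$ be minimal such that $D$ has a cycle factor $C_1,\dots,C_t$ with exactly $t$ cycles. We must show $t=2$. Suppose $t\ge3$.

**Step 1: what minimality gives.** The following hold, since otherwise there is a cycle factor with at least two and fewer than $t$ cycles: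

* (a) any two of the cycles are non-mergeable;
* (b) no three of the cycles span a vertex set that can be covered by two disjoint cycles;
* (c) if $t\ge4$, no three of the cycles span a vertex set with a Hamiltonian cycle.

By (a), Section 5 applies to every pair, so $\succ$ is a tournament on $\{C_1,\dots,C_t\}$.

**Step 2: the tournament $\succ$ has no source.** This is where $\alpha$-strong connectivity enters. Suppose $C_1\succ C_j$ for all $j\ge2$, and let $W^{(j)}$ be the set of Lemma 6 for this pair.

We first show that a single set serves all backward arcs into $C_1$. Suppose there are backward arcs $y\to x$ from $C_j$ and $y'\to x'$ from $C_k$ to $C_1$ with $W^{(j)}\ne W^{(k)}$. Then $j\ne k$, and $x\ne x'$ because $x^-\in W^{(j)}$ and $x'^-\in W^{(k)}$. Since $y^+\in W^{(j)}$ and $x'^-\in W^{(k)}$, these two vertices are adjacent. If $y^+\to x'^-$, this is a backward arc from $C_j$ to $C_1$, and Lemma 6 gives $y^{++}\in W^{(j)}$, contradicting $y^+\in W^{(j)}$. So $x'^-\to y^+$, and in the same way $x^-\to y'^+$. Now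
$$y\to x\cdots x'^-\to y^+\cdots y\qquad\text{and}\qquad y'\to x'\cdots x^-\to y'^+\cdots y'$$
are disjoint cycles. The first covers $C_j$ and the part $x\cdots x'^-$ of $C_1$, the second covers $C_k$ and the rest of $C_1$. This contradicts (b).

Since $D$ is strong, there is at least one arc into $C_1$. So there is a partite set $W$ with $x^-,y^+\in W$ for every arc $y\to x$ entering $C_1$ from outside, and $W\cap C_1\ne\emptyset$. Let $X=\{y\in C_2\cup\dots\cup C_t:y^+\in W\}$. Then $|X|=|W\setminus C_1|\le\alpha-1$. In $D-X$ no arc enters $C_1$ from outside, and $C_2\setminus X\ne\emptyset$, because $W$ contains no two consecutive vertices of $C_2$. So $D-X$ is not strong, contradicting $\alpha$-strong connectivity.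

**Step 3: reduction to three short cycles.** A tournament without directed 3-cycles is transitive and has a source. So by Step 2 we may renumber such that $C_1\succ C_2\succ C_3\succ C_1$. By Lemma 9 there is a triangle or a hexagon. A hexagon covers $C_1\cup C_2\cup C_3$ by two disjoint cycles and contradicts (b). So there is no hexagon, there is a triangle, and by (c) this forces $t=3$. By Lemma 10, $|C_i|\le4\alpha+1$ for all $i$, so
$$n\le12\alpha+3 .$$
If $n\ge12\alpha+4$, this is a contradiction and we are done. So let $n\ge1731$; then $\alpha\ge(n-3)/12$.

**Step 4: the three cycles are also long.** The purpose is to reach Lemma 11 by using connectivity once more. Let $C_k$ be one of the three cycles, let $C\succ C'$ be the other two, and let $W$ be their set from Lemma 6. Put $X=\{y\in C':y^+\in W\}$, so $|X|=|W\cap C'|$. By Lemma 6 there is no arc from $C'\setminus X$ to $C$, and $C'\setminus X\ne\emptyset$. So $D-(C_k\cup X)$ is not strong, and therefore $|C_k|+|W\cap C'|\ge\alpha$. Similarly put $X'=\{x\in C:x^-\in W\}$, so $|X'|=|W\cap C|$. There is no arc from $C'$ to $C\setminus X'\ne\emptyset$, so $D-(C_k\cup X')$ is not strong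 and $|C_k|+|W\cap C|\ge\alpha$. Adding, and using $|W|\le\alpha$,
$$2|C_k|+\alpha\ \ge\ 2\alpha,\qquad\text{so}\qquad |C_k|\ \ge\ \frac\alpha2\ \ge\ \frac{n-3}{24}\ \ge\ \frac{1728}{24}=72 .$$
This holds for $k=1,2,3$, so Lemma 11 gives a hexagon, contradicting (b). Hence $t=2$, and Theorem A is proved. ∎

## 9. Signs and even cycles: proof of Theorem 1

It remains to find a cycle factor with at least two cycles. For $A\subseteq V(D)$ let $N^+(A)$ be the set of all vertices having an in-neighbour in $A$ (these may lie in $A$), and put
$$f(A)=|N^+(A)|-|A|,\qquad Y=A\setminus N^+(A),\qquad Z=N^+(A)\setminus A .$$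
Then $f(A)=|Z|-|Y|$. For instance, in the six-vertex example $Y\Rightarrow S\Rightarrow R\Rightarrow Y$ of Section 1, the choice $A=Y$ gives $N^+(A)=S$ and $f(A)=0$.

Cycle factors are exactly the perfect matchings of the bipartite graph that has two copies of $V(D)$ as its sides, with $v$ on the left joined to $w$ on the right when $v\to w$. So by Hall's theorem, $D$ has a cycle factor if and only if $f(A)\ge0$ for all $\emptyset\neq A\subseteq V(D)$.

**Lemma 12.** Let $D$ be $\kappa$-strong with $\kappa\in\{\alpha,\alpha+1\}$, and let $\emptyset\ne A\subsetneq V(D)$. If $Y=\emptyset$, then $f(A)\ge1$. If $Y\ne\emptyset$, then $Y$ is independent, $|Y|\le\alpha$ and $|Z|\ge\kappa$.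

*Proof.* If $Y=\emptyset$, then $f(A)=|Z|$, and $Z\ne\emptyset$ because $D$ is strong and so some arc leaves $A$. Now let $y\in Y$. If two vertices of $Y$ were adjacent, one of them would be in $N^+(Y)\subseteq N^+(A)$; so $Y$ is independent and $|Y|\le\alpha$. Suppose $|Z|<\kappa$. Then $D-Z$ is strong, and it has at least two vertices as $n\ge\kappa+1$. It contains $y$, so $y$ lies on a cycle of $D-Z$. Walk along this cycle from $y\in A$: each next vertex lies in $N^+(A)\setminus Z\subseteq A$, as long as the current one lies in $A$. So the walk stays in $A\cap N^+(A)$ after the first step, and when it returns to $y$ we get $y\in N^+(A)$, a contradiction. ∎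

**Proof of Theorem 1.** Let $D$ be $(\alpha+1)$-strong with $n\ge1731$.

**Step 1: a cycle factor exists.** By Lemma 12 with $\kappa=\alpha+1$, $f(A)\ge1$ for all $\emptyset\ne A\subsetneq V(D)$: either $Y=\emptyset$, or $f(A)=|Z|-|Y|\ge(\alpha+1)-\alpha$. Also $N^+(V(D))=V(D)$, since $D$ is strong. By Hall's theorem there is a cycle factor $\sigma$. If $\sigma$ has at least two cycles, Theorem A finishes the proof, as $D$ is in particular $\alpha$-strong. So let $\sigma$ be a Hamiltonian cycle.

**Step 2: the exchange digraph is strong.** This is needed for Theorem CGK. Suppose no arc of $D'_\sigma$ leaves $A$, where $\emptyset\ne A\subsetneq V(D)$. Then there are no $v\in A$, $u\notin A$ with $v\to\sigma(u)$, so $N^+(A)\subseteq\sigma(A)$ and $f(A)\le0$, contradicting Step 1.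

**Step 3: the exchange digraph has enough arcs.** By (1) with $k=\alpha+1$, $\alpha\le(n-2)/3$. For the partite sets $V_1,V_2,\dots$ we have $\sum|V_i|^2\le\alpha\sum|V_i|=\alpha n$, so $|A(D)|=\frac12\bigl(n^2-\sum|V_i|^2\bigr)\ge\frac{n(n-\alpha)}2$ and
$$|A(D'_\sigma)|=|A(D)|-n\ \ge\ \frac{n(n-\alpha)}2-n\ \ge\ \frac{n(n+1)}3-n=\frac{n(n-2)}3\ \ge\ \frac{(n+1)^2}4 .$$
The last inequality is equivalent to $n^2-14n-3\ge0$, which holds for $n\ge15$.

**Step 4: conclusion.** By Theorem CGK, $D'_\sigma$ has an even cycle. By (2), $D$ has a cycle factor with at least two cycles, and by Theorem A, $D$ is cycle complementary. There are only finitely many multipartite tournaments with at most 1730 vertices up to isomorphism, so the second sentence of Theorem 1 follows. ∎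

## 10. Tight sets: the $\alpha$-strong case for $\alpha\ge2$

If $D$ is only $\alpha$-strong, the proof above fails at one point, Step 2: now $f(A)=0$ is possible, and the exchange digraph need not be strong. In the six-vertex example with $\sigma=(y_1s_1r_1y_2s_2r_2)$ we have $y_1\rightsquigarrow u$ exactly when $\sigma(u)\in S$ and $u\ne y_1$, that is, for $u=y_2$ only. In the same way one sees that $D'_\sigma$ consists of the three 2-cycles on $Y$, $S$ and $R$. So Theorem CGK cannot be applied, yet $D'_\sigma$ has a 2-cycle, and (2) still works. The next proof shows that for $n\ge19$, failure of strongness always leads to an even cycle.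

**Proposition 13.** If $\alpha\ge2$, $D$ is $\alpha$-strong and $n\ge19$, then $D$ has a cycle factor with at least two cycles.

*Proof.* By Section 1, all in- and out-degrees are at least $\alpha$, and $n\ge3\alpha$ by (1). By Lemma 12 with $\kappa=\alpha$, $f(A)\ge0$ for all $\emptyset\ne A\subsetneq V(D)$, and equality forces $|Y|=|Z|=\alpha$; then $Y$, being independent of size $\alpha$, is a whole partite set. Also $f(V(D))=0$. By Hall's theorem there is a cycle factor.

Suppose, for a contradiction, that every cycle factor of $D$ is a Hamiltonian cycle, fix one, $\sigma$, and write $D'=D'_\sigma$. By (2), $D'$ has no even cycle, in particular no 2-cycle. If $D'$ were strong, then, since $\alpha\le n/3$,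
$$|A(D')|\ \ge\ \frac{n(n-n/3)}2-n=\frac{n^2}3-n\ \ge\ \frac{(n+1)^2}4,$$
where the last inequality is $n^2-18n-3\ge0$, true for $n\ge19$; this contradicts Theorem CGK. So $D'$ is not strong.

**Reversal.** The digraph $D^{\mathrm{rev}}$ with all arcs reversed satisfies the same assumptions: it is $\alpha$-strong with the same $\alpha$ and $n$, its cycle factors are the inverses of those of $D$, and $\sigma^{-1}$ is one of them. Its exchange digraph with respect to $\sigma^{-1}$ has an arc from $v$ to $w\neq v$ iff $\sigma^{-1}(w)\to v$ in $D$, that is, iff $\sigma^{-1}(w)\rightsquigarrow\sigma^{-1}(v)$ in $D'$. So $v\mapsto\sigma^{-1}(v)$ is an isomorphism from it to the reverse of $D'$.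

**Definition (tight).** A set $X$ with $\emptyset\ne X\subsetneq V(D)$ is *tight* if no arc of $D'$ leaves $X$.

As in Section 9, tightness means $N^+(X)\subseteq\sigma(X)$. Since $f(X)\ge0$, this is equivalent to $N^+(X)=\sigma(X)$, and then $f(X)=0$. For tight $X$ put
$$Y=X\setminus N^+(X),\qquad R=X\cap N^+(X),\qquad S=N^+(X)\setminus X .$$
Then $X=Y\cup R$, $\sigma(X)=R\cup S$, $|Y|=|S|=\alpha$, and $Y$ is a partite set. Moreover $Y\Rightarrow R$: each $r\in R$ is adjacent to all of $Y$, because $Y$ is a whole partite set, and no arc goes from $X$ to $Y$. In the six-vertex example $X=Y$ is tight with $R=\emptyset$.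

**Step 1: the shape of a tight set.** We show that $\sigma$ maps exactly one vertex of $Y$ into $R$, and deduce which arcs of $D'$ are forbidden inside $X$.

Two distinct $y,y'\in Y$ cannot both have $\sigma(y),\sigma(y')\in R$: then $y\to\sigma(y')$ and $y'\to\sigma(y)$, as $Y\Rightarrow R$, so $y\rightsquigarrow y'\rightsquigarrow y$ is a 2-cycle of $D'$. Suppose no $y\in Y$ has $\sigma(y)\in R$. Then $\sigma(Y)\subseteq S$, so $\sigma(Y)=S$ by size, and $\sigma(R)=R$. As $\sigma$ is an $n$-cycle and $R\ne V(D)$, $R=\emptyset$. So $X=Y$ and $N^+(Y)=S$ with $|S|=\alpha$. Every out-degree is at least $\alpha$, hence $Y\Rightarrow S=\sigma(Y)$, and any two vertices of $Y$ form a 2-cycle of $D'$ (recall $|Y|=\alpha\ge2$), a contradiction.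

So exactly one $b\in Y$ has $\sigma(b)\in R$. Since $\sigma(X)=R\cup S$, the other $|R|-1$ elements of $R$ are images of elements of $R$, so exactly one $u\in R$ has $\sigma(u)\in S$. Put
$$P=\{x\in X:\sigma(x)\in R\}=\{b\}\cup(R\setminus\{u\}) .$$
As $Y\Rightarrow R$, in $D'$ every $y\in Y\setminus\{b\}$ dominates all of $P$, and $b$ dominates $P\setminus\{b\}$. Since $D'$ has no 2-cycle,

$$D' \text{ has no arc from } P \text{ to } Y\setminus\{b\}, \text{ and no arc from } P\setminus\{b\} \text{ to } b. \tag{4}$$

**Step 2: the case $\alpha\ge3$.** We show that tight sets have exactly $\alpha+1$ vertices, and use reversal to bound $n$. Let $X$ be tight. By tightness and (4), arcs of $D'$ leaving vertices of $R\setminus\{u\}$ end in $R$. If $r\in R\setminus\{u\}$ and $r\to\sigma(x)$ in $D$, then $x=r$ or $r\rightsquigarrow x$, so in both cases $x\in R$. Therefore in $D$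
$$N^+(R\setminus\{u\})\subseteq\sigma(R)\subseteq R\cup\{\sigma(u)\}.$$
If $R\ne\{u\}$, then in $D-\{u,\sigma(u)\}$ no arc leaves the nonempty set $R\setminus\{u\}$, while $Y$ is still present, as $u\in R$ and $\sigma(u)\in S$. So this digraph is not strong, although $2<\alpha$, a contradiction. Hence $R=\{u\}$, and $|X|=\alpha+1$ for every tight $X$.

Since $D'$ is not strong, a tight set $X$ exists. Let $L=V(D)\setminus\sigma(X)$, so $|L|=n-|X|$. As $N^+(X)=\sigma(X)$, no arc of $D$ goes from $X$ to $L$. So all in-neighbours of vertices of $L$ lie in $V(D)\setminus X=\sigma^{-1}(L)$. This says that $L$ is tight in $D^{\mathrm{rev}}$ with respect to $\sigma^{-1}$. By reversal, $|L|=\alpha+1$. Thus $n=2\alpha+2<3\alpha\le n$, a contradiction.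

**Step 3: the case $\alpha=2$, strong components of $D'$.** Let $K_1,\dots,K_s$, $s\ge2$, be the strong components of $D'$, ordered so that no arc goes from $K_i$ to $K_j$ for $i<j$. For $i<s$ the set $X_i=K_1\cup\dots\cup K_i$ is tight; let $Y_i,R_i,S_i$ belong to it. We shall bound $|X_{s-1}|$ and $|K_s|$.

**Claim I.** *If $i<s$ and $Y_i\subseteq K_i$, then $K_i=\{a,b,u\}$, where $Y_i=\{a,b\}$ and $b,u$ are as in Step 1 for $X_i$.*

In $D'[X_i]$, (4) leaves $u$ as the only possible in-neighbour of $a$, and $a,u$ as the only possible in-neighbours of $b$. Since $K_i$ is strong and contains $a,b$, the vertex $a$ has an in-neighbour in $K_i$; so $u\in K_i$ and $u\rightsquigarrow a$. Suppose there is $q\in K_i\setminus\{a,b,u\}$. Then $q\in R_i\setminus\{u\}\subseteq P$. Take a shortest path from $q$ to $u$ in $D'[K_i]$, of length $\ell$. It meets $u$ only at its end, so it avoids $a$, which can be entered only from $u$, and then it avoids $b$, which can be entered only from $a$ or $u$. By Step 1, $a\rightsquigarrow q$, $a\rightsquigarrow b$ and $b\rightsquigarrow q$. So $D'$ has the cycles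
$$a\rightsquigarrow q\rightsquigarrow\cdots\rightsquigarrow u\rightsquigarrow a\qquad\text{and}\qquad a\rightsquigarrow b\rightsquigarrow q\rightsquigarrow\cdots\rightsquigarrow u\rightsquigarrow a$$
of lengths $\ell+2$ and $\ell+3$. One of these is even, a contradiction. This proves Claim I.

**Claim II.** *$Y_i=Y_{i-1}$ for $2\le i\le s-1$.*

Suppose not. A vertex $y\in Y_i\cap X_{i-1}$ would not be in $N^+(X_i)\supseteq N^+(X_{i-1})$, so it would be in $Y_{i-1}$, and the partite sets $Y_i$ and $Y_{i-1}$ would coincide. So $Y_i\cap X_{i-1}=\emptyset$, that is, $Y_i\subseteq K_i$, and Claim I gives $K_i=\{a,b,u\}$. The partite sets $Y_{i-1}$ and $Y_i$ are disjoint, so $Y_{i-1}\subseteq X_i\setminus Y_i=R_i\subseteq N^+(X_i)=\sigma(X_i)$. On the other hand, $Y_{i-1}$ is disjoint from $N^+(X_{i-1})=\sigma(X_{i-1})$. So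
$$Y_{i-1}\subseteq\sigma(X_i)\setminus\sigma(X_{i-1})=\sigma(K_i)=\{\sigma(a),\sigma(b),\sigma(u)\}.$$
By Step 1, $\sigma(a)$ and $\sigma(u)$ lie in $S_i$, outside $X_i$, while $Y_{i-1}\subseteq X_i$. So $|Y_{i-1}|\le1$, contradicting $|Y_{i-1}|=\alpha=2$. This proves Claim II.

**Step 4: the case $\alpha=2$, conclusion.** Now we count. Since $Y_1\subseteq X_1=K_1$, Claim I gives $|K_1|=3$. By Claim II, $Y_{s-1}=Y_1$. As $Y_{s-1}\Rightarrow R_{s-1}$,
$$R_{s-1}\subseteq N^+(Y_{s-1})=N^+(Y_1)\subseteq N^+(X_1)=\sigma(X_1),$$
so $|R_{s-1}|\le3$ and $|X_{s-1}|\le2+3=5$. Finally, no arc of $D'$ enters $K_s$. By reversal, the exchange digraph of $D^{\mathrm{rev}}$ is isomorphic to the reverse of $D'$, where $K_s$ corresponds to a strong component that no arc leaves; such a component may be taken first in the ordering. So the result $|K_1|=3$, applied to $D^{\mathrm{rev}}$, gives $|K_s|=3$. Hence $n\le5+3=8$, contradicting $n\ge19$. ∎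

**Proof of Theorem 2, first sentence.** Let $\alpha\ge2$, let $D$ be $\alpha$-strong, and let $n\ge1731$ or $n\ge\max(19,12\alpha+4)$. In both cases $n\ge19$, so Proposition 13 gives a cycle factor with at least two cycles, and Theorem A applies. ∎

## 11. Sharpness: digraphs without cycle factors, and tournaments without disjoint cycles

**Proof of Theorem 2, optimality for $\alpha\ge2$.** Let $Y,S,R$ be disjoint, where $Y$ and $S$ are partite sets with $|Y|=\alpha$ and $|S|=\alpha-1$, and let $R$ carry an arbitrary tournament on $m\ge\alpha$ vertices, each forming its own partite set. Let $Y\Rightarrow S\Rightarrow R\Rightarrow Y$. The largest partite set is $Y$, so the independence number is $\alpha$. After deleting fewer than $\alpha-1$ vertices, all three sets are still nonempty, and the rest is strong, since the remaining parts still dominate each other cyclically. So the digraph is $(\alpha-1)$-strong. But $N^+(Y)=S$, so $f(Y)=|S|-|Y|=-1$. A cycle factor would map $Y$ injectively into $N^+(Y)=S$, so there is none. Since $m\ge\alpha$ is arbitrary, there are infinitely many such digraphs for each $\alpha\ge2$. ∎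

**Proof of Theorem 2, the case $\alpha=1$.** For $n\ge3$ take the tournament on $v_1,\dots,v_n$ with $v_i\to v_j$ for $i<j$, except that $v_n\to v_1$. The cycle $v_1\to v_2\to\dots\to v_n\to v_1$ shows that it is strong, that is, $1$-strong with $\alpha=1$. Without the arc $v_nv_1$ it is acyclic, so every cycle uses this arc, and there are no two disjoint cycles. So for no $n\ge3$ is it cycle complementary, and for $\alpha=1$ the hypothesis "$(\alpha+1)$-strong" cannot be replaced by "$\alpha$-strong", even up to finitely many exceptions. ∎
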